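\title{Target Set Selection with Majority Thresholds Is NP-Complete on Interval Graphs}

\begin{abstract}
In \textsc{Target Set Selection} a vertex of a graph becomes active once the number of its active neighbors reaches its threshold, and one asks for a small set of initially active vertices that eventually activates the whole graph. We show that the problem is NP-complete on interval graphs when the threshold of every vertex $v$ is $\lceil \deg(v)/2\rceil$, even if an interval representation is given and the graph has a universal vertex. The same holds for thresholds $\varphi(\deg v)$, where $\varphi$ is efficiently computable, grows in steps $0$ or $1$, and stays within distance $1$ of $\rho d$ for a fixed real $0<\rho<1$. The reduction starts from Planar 3-SAT and passes through an edge-orientation problem whose edges open and close in first-in-first-out order.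
\end{abstract}

\section{Introduction}

Let $G=(V,E)$ be a finite simple undirected graph, let $N(v)$ be the set of neighbors of $v$, and let $t\colon V\to\mathbb N=\{0,1,2,\dots\}$ be a \emph{threshold function}. A set $S\subseteq V$ of \emph{seeds} starts the following process in discrete rounds:
\[
A_0=S,\qquad A_i=A_{i-1}\cup\{v\in V: |N(v)\cap A_{i-1}|\ge t(v)\}\quad(i\ge1).
\]
The vertices of $A_i$ are \emph{active} after round $i$, and active vertices stay active. The set $S$ is a \emph{target set} if $A_i=V$ for some $i$.

\begin{quote}
\textsc{Target Set Selection}. Given $G$, $t$ and an integer $k$, decide whether $G$ has a target set of size at most $k$.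
\end{quote}

The threshold measures how much persuasion a vertex needs. If $t\equiv 1$, activity spreads through each connected component, and the smallest target sets have one vertex per component. In the \emph{unanimous} setting $t(v)=\deg(v)$, two adjacent non-seeds wait for each other forever, while a non-seed all of whose neighbors are seeds is active after one round; so the target sets are exactly the vertex covers. The \emph{majority} setting $t(v)=\lceil\deg(v)/2\rceil$ lies between the two. On a path with at least two vertices all majority thresholds equal $1$ and one seed suffices; on the complete graph $K_n$ exactly $\lceil (n-1)/2\rceil$ seeds are needed.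

An \emph{interval graph} is the intersection graph of a finite family of intervals on the real line: the vertices are the members of the family, and two distinct members are adjacent if they intersect. Two results are known for interval graphs. \textsc{Target Set Selection} is solvable in polynomial time when all thresholds are bounded by a fixed constant $c$, where the degree of the polynomial depends on $c$; and it is solvable in linear time in the unanimous setting. The following question is posed in \cite[Question~4.3]{thesis}.

\begin{quote}
Is \textsc{Target Set Selection} solvable in polynomial time in the majority setting when the underlying graph is an interval graph?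
\end{quote}

One might well guess that it is. Both extremes are tractable, intervals can be scanned from left to right, and in the majority setting the thresholds are dictated by the graph, so a hardness reduction cannot prescribe them. On the other hand, majority thresholds grow with the degrees, and a point of the line may lie in many intervals, so that a scan would have to remember which of them are seeds. The second consideration wins: the answer is negative unless $\mathrm{P}=\mathrm{NP}$.

\begin{theorem}\label{thm:majority}
\textsc{Target Set Selection} with $t(v)=\lceil\deg(v)/2\rceil$ is NP-complete on interval graphs, even if an interval representation is given and the graph has a universal vertex.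
\end{theorem}

A vertex is \emph{universal} if it is adjacent to all other vertices. The fraction $1/2$ plays no special role.

\begin{theorem}\label{thm:general}
Fix a real $\rho\in(0,1)$ and a function $\varphi\colon\mathbb N\to\mathbb N$, with $\varphi(d)$ computable in time polynomial in $d$, such that
\[
\varphi(d)\le\varphi(d+1)\le\varphi(d)+1\quad\text{and}\quad |\varphi(d)-\rho d|\le1\qquad\text{for all } d .
\]
Then \textsc{Target Set Selection} with $t(v)=\varphi(\deg v)$ is NP-complete on interval graphs.
\end{theorem}

Theorem~\ref{thm:general} covers $\varphi(d)=\lceil\rho d\rceil$ for every fixed rational $0<\rho<1$, and strict majority $\varphi(d)=\lfloor d/2\rfloor+1$. Nothing is assumed about the computability of $\rho$ beyond what $\varphi$ provides. The formula $\lceil \rho d\rceil$ with $\rho=1$ gives the unanimous setting, which is solvable in linear time.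

Membership in NP is immediate in both theorems: the thresholds are computable in time polynomial in $|V|$, and the process stabilizes within $|V|$ rounds, so a target set is a certificate. The rest of the paper proves hardness. Section~\ref{sec:small} shows the mechanism on small cases. Section~\ref{sec:fifo} proves that an orientation problem with a first-in-first-out layout is NP-hard. Section~\ref{sec:frame} turns an instance of it into a family of intervals and isolates five conditions on thresholds, and Section~\ref{sec:correct} shows that these conditions alone make the reduction correct. What remains is arithmetic: Sections~\ref{sec:majority} and~\ref{sec:general} meet the five conditions with majority thresholds and with thresholds $\varphi(\deg v)$.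

\section{The mechanism on small cases}\label{sec:small}

All statements about the activation process will be derived from one lemma. Call a nonempty set $U\subseteq V$ \emph{blocking} if every $u\in U$ has fewer than $t(u)$ neighbors in $V\setminus U$.

\begin{lemma}\label{lem:block}
Let $S\subseteq V$.
\begin{itemize}
\item[(a)] If $S=B_0\subseteq B_1\subseteq\dots\subseteq B_m=V$ and every $v\in B_i\setminus B_{i-1}$ has at least $t(v)$ neighbors in $B_{i-1}$, then $S$ is a target set.
\item[(b)] If $S$ is disjoint from a blocking set $U$, then $S$ is not a target set.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By induction $B_i\subseteq A_i$: a vertex of $B_i\setminus B_{i-1}$ has at least $t(v)$ neighbors in $B_{i-1}\subseteq A_{i-1}$. (b) By induction $A_i\cap U=\emptyset$: if $A_{i-1}\subseteq V\setminus U$, then a vertex $u\in U$ has fewer than $t(u)$ neighbors in $A_{i-1}$.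
\end{proof}

The first task is to force the seeds to be long intervals, in a prescribed number. All thresholds in this section are majority thresholds.

\begin{example}[one station]\label{ex:station}
Take $2h+1$ copies of the interval $[0,1]$ and $N\ge 2h$ distinct points inside it. A point has degree $2h+1$ and threshold $h+1$; a long interval has degree $2h+N$. Any $h+1$ long intervals form a target set: they activate all points, and then every long interval has at least $N\ge\frac12(2h+N)$ active neighbors. Conversely, let $S$ contain at most $h$ long intervals and let $|S|<h+N/2$. Then $V\setminus S$ is blocking: a point has at most $h$ neighbors in $S$, and a long interval has at most $|S|<\frac12(2h+N)$. So every target set with fewer than $h+N/2$ vertices contains at least $h+1$ long intervals.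
\end{example}

In Example~\ref{ex:station} the points wait for the long intervals and the long intervals wait for the points. A large group of points used in this way will be called a station. The deadlock can break when a long interval passes over many stations, because it needs only half of its neighbors and may collect them at the other stations. The remedy is padding. Suppose that $\mu$ long intervals contain a point, and place $\mu$ or $\mu+1$ new vertices on that point. They form a clique, each has degree $2\mu-1$ or $2\mu$, and so each has threshold exactly $\mu$. If the clique contains no seed, its first vertex to be activated needs all $\mu$ long intervals. Such \emph{late} vertices raise the degree of a long interval but do not help to activate it. A long interval with about as many late neighbors as other neighbors needs almost all of the latter, and a single deadlocked station blocks it.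

Next comes the encoding of a binary choice. Take a pair of long intervals $\alpha,\beta$, where $\beta$ is $\alpha$ shifted slightly to the right, so that $\alpha$ sticks out on the left and $\beta$ on the right. Suppose that there are many such pairs, together with one interval $g$ covering everything, and suppose that the seeds are $g$ and exactly one member of each pair. Consider a point in the part where $\alpha$ sticks out, covered also by $g$ and by $h$ other complete pairs. It sees $h+2$ seeds if $\alpha$ is a seed and $h+1$ seeds if $\beta$ is, \emph{whatever the choices in the other pairs}. A vertex with threshold $h+2$ at this point reads the choice, and a vertex at the right end reads the opposite value. A pair therefore behaves like an edge that is oriented toward one of its two ends, and other edges may pass over it without interference.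

It remains to force one seed in each pair. A station covered by $g$ and $h$ pairs demands only a total of $h+1$ seeds, and the budget bounds only the total over all pairs. Let $z_i\in\{-1,0,1\}$ be the number of seeds in pair $i$ minus one, and let $g$ be a seed. A station covered by the pairs in a set $I$ demands $\sum_{i\in I}z_i\ge0$, and a budget of one seed per pair demands $\sum_i z_i\le0$.

\begin{example}[three pairs]\label{ex:three}
Let three pairs start in the order $1,2,3$ and then end in the same order, with a station between any two consecutive events. The sets $I$ are $\{1\},\{1,2\},\{1,2,3\},\{2,3\},\{3\}$. No station isolates pair $2$. Still, put $F_0=0$ and $F_i=z_1+\dots+z_i$. The first three stations give $F_1,F_2,F_3\ge F_0$, the last two give $F_3\ge F_1$ and $F_3\ge F_2$, and the budget gives $F_3\le0$. Hence all $F_i$ vanish, and $z_1=z_2=z_3=0$.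

The order matters. If pair $2$ starts after pair $1$ and ends before it, the sets $I$ are $\{1\},\{1,2\},\{1\}$, and $z_1=1$, $z_2=-1$ satisfies all inequalities.
\end{example}

When the pairs end in the order in which they start, every set $I$ consists of consecutive indices, and each station compares two prefix sums. We therefore need a hard orientation problem whose edges have this first-in-first-out order.

\section{An orientation problem in first-in-first-out order}\label{sec:fifo}

\begin{quote}
\textsc{FIFO-Orientation}. The input consists of nodes $1,\dots,n$ and edges $e_1,\dots,e_P$ with $P\ge1$, where $e_i$ joins the nodes $l(e_i)<r(e_i)$ and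
\[
l(e_1)\le\dots\le l(e_P),\qquad r(e_1)\le\dots\le r(e_P);
\]
of a demand $\theta_v\in\{1,2\}$ for each node $v$; and of a weight $c_v(e)\in\{1,2\}$ for each node $v$ and each edge $e$ at $v$. Every node has degree $1$, $2$ or $3$, and $c(v):=\sum_{e\ni v}c_v(e)\ge\theta_v$. An orientation directs each edge into one of its endpoints; it is \emph{valid} if for every $v$ the edges directed into $v$ have total $c_v$-weight at least $\theta_v$. Decide whether a valid orientation exists.
\end{quote}

For a set $F$ of edges at $v$ we write $c_v(F)=\sum_{e\in F}c_v(e)$. An edge may have different weights at its two ends. Call a node \emph{plain} if its demand and all its weights equal $1$; a plain node just needs one incoming edge. The \emph{triangle instance} has three plain nodes and the edges $e_1=12$, $e_2=13$, $e_3=23$. It satisfies the two monotonicity conditions, and the cyclic orientation $1\to2\to3\to1$ is valid. A single edge between two plain nodes has no valid orientation.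

\begin{lemma}\label{lem:fifo}
\textsc{FIFO-Orientation} is NP-hard.
\end{lemma}

The proof has two parts. First we encode a formula as an orientation problem on a planar graph. Then we draw the graph with straight edges and sweep a vertical line across it: segments that do not cross keep their vertical order, and this yields the first-in-first-out layout.

\begin{proof}
We reduce from Planar 3-SAT, which is NP-complete \cite{lichtenstein}. An instance is a formula in conjunctive normal form with one to three literals per clause whose incidence graph is planar; the incidence graph has a vertex for each variable and each clause, and an edge whenever a variable occurs in a clause. Remove duplicate literals and clauses containing a variable and its negation. Then repeatedly delete a clause containing a variable that occurs only once in the formula; such a clause can be satisfied by that variable without affecting any other clause. These steps preserve satisfiability and planarity. If no clause remains, output the triangle instance. Otherwise every variable that still occurs does so at least twice, in distinct clauses.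

\medskip\noindent\emph{The planar graph $H$.} Fix a planar embedding of the incidence graph. Clause vertices become plain nodes. Let $x$ be a variable with occurrences $1,\dots,p$, numbered in cyclic order around $x$. Replace $x$ by a cycle $x_1y_1x_2y_2\cdots x_py_p$ drawn around the position of $x$, with edges $b_i=x_iy_i$ and $a_{i+1}=y_ix_{i+1}$ (indices modulo $p$), and let $f_i$ be an edge from $x_i$ to the clause of occurrence $i$. Since $p\ge2$, the resulting graph $H$ is simple, and it is planar. The nodes $y_i$ are plain. The node $x_i$ has demand $2$, and its weights are
\[
\begin{array}{llll}
\text{occurrence $i$ positive:} & c(a_i)=1, & c(b_i)=2, & c(f_i)=1,\\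
\text{occurrence $i$ negative:} & c(a_i)=2, & c(b_i)=1, & c(f_i)=1.
\end{array}
\]
The truth value of $x$ is the direction in which its cycle is traversed. In the \emph{backward} direction each $x_i$ receives $b_i$ and each $y_i$ receives $a_{i+1}$; in the \emph{forward} direction each $x_i$ receives $a_i$ and each $y_i$ receives $b_i$.

Suppose that the formula is satisfiable, and fix a satisfying assignment. Direct the cycle of a true variable backward and the cycle of a false variable forward. Direct $f_i$ into the clause if the literal of occurrence $i$ is true and into $x_i$ otherwise. Each $y_i$ and each clause receives an edge. If the literal of occurrence $i$ is true, then $x_i$ receives its edge of weight $2$, namely $b_i$ ($x$ true, occurrence positive) or $a_i$ ($x$ false, occurrence negative). If the literal is false, then $x_i$ receives its cycle edge of weight $1$ and $f_i$. The orientation is valid.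

Conversely, take a valid orientation and a variable $x$. If $a_j$ points away from $x_j$, then $b_j$ points into $x_j$, since $f_j$ alone has weight $1$. If $b_j$ points into $x_j$, then $y_j$ must receive $a_{j+1}$, which thus points away from $x_{j+1}$. Going around the cycle, we see that if some $b_i$ points into $x_i$, then the whole cycle is directed backward. Set $x$ true in this case and false otherwise. Each clause receives some edge $f_i$, which points away from its node $x_i$, so $x_i$ must receive its edge of weight $2$. If occurrence $i$ is positive, $x_i$ receives $b_i$ and $x$ is true. If it is negative, $x_i$ receives $a_i$, the cycle is not directed backward, and $x$ is false. In both cases the clause is satisfied.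

\medskip\noindent\emph{Drawing and subdividing.} Let $\nu=|V(H)|\ge4$. A planar graph with $\nu$ vertices has a drawing, computable in polynomial time, in which the vertices are distinct points of the grid $\{0,\dots,\nu-2\}^2$ and the edges are straight segments that meet only in common endpoints and pass through no other vertex \cite{schnyder}. Apply the linear bijection $(X,Y)\mapsto(\nu X+Y,Y)$. It preserves these properties, and since $0\le Y<\nu$ the vertices now have distinct first coordinates $X_1<\dots<X_\nu$; in particular no edge is vertical. Subdivide every edge at each of its interior points that lies on one of the lines $X=X_1,\dots,X=X_\nu$. The new points are pairwise distinct and differ from the vertices. There are at most $\nu|E(H)|$ of them, and their heights are rationals of polynomial size. The new nodes are plain, and a piece ending at an old node $u$ inherits the weight at $u$ of its edge. Call the new graph $H'$.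

The graph $H'$ has a valid orientation if and only if $H$ has one. Given one for $H$, direct all pieces of an edge the same way as the edge. Given one for $H'$, consider the path $u=s_0,s_1,\dots,s_j=v$ replacing the edge $uv$. If $s_0s_1$ points into $u$, then $s_1$ must receive $s_1s_2$, then $s_2$ must receive $s_2s_3$, and so on, so $s_{j-1}s_j$ does not point into $v$. Hence at most one of $u,v$ receives its piece. Direct $uv$ into that endpoint, or arbitrarily if there is none. No old node loses weight.

\medskip\noindent\emph{The order.} Every node of $H'$ lies on one of the vertical lines, and every piece joins two consecutive lines. Number the nodes by line from left to right and, on a line, by increasing height. Order the pieces by the strip between consecutive lines that contains them and, within a strip, lexicographically by the height of the left end and the height of the right end. For pieces in different strips both $l$ and $r$ increase with the strip. Within a strip, $l$ is weakly increasing by construction, and pieces with a common left end are ordered by $r$. If two pieces of a strip had left heights $h<h'$ and right heights $g>g'$, they would meet at a point strictly inside the strip, which is impossible in the drawing. So $r$ is weakly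 increasing too. All degrees lie in $\{1,2,3\}$, and $c(v)\ge\theta_v$ because plain nodes have an edge and $c(x_i)=4$.
\end{proof}

\section{From an orientation instance to intervals}\label{sec:frame}

Fix an instance of \textsc{FIFO-Orientation} and an integer $\gamma\ge1$. The majority case will use $\gamma=1$. We first lay out the long intervals, which do not depend on the thresholds.

\subsection*{Cells, wires and gates}
Let $m_v$ be the degree of node $v$. The $m_v$ \emph{events} of $v$ are the \emph{starts} of the edges $e$ with $l(e)=v$, in index order, followed by the \emph{ends} of the edges $e$ with $r(e)=v$, in index order. The line is divided into consecutive unit segments, the \emph{cells}. The nodes $v=1,\dots,n$ own consecutive blocks of cells, and the block of $v$ is, from left to right,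
\[
\pi_v,\ \sigma_{v,0},\ \eta_{v,1},\ \sigma_{v,1},\ \dots,\ \eta_{v,m_v},\ \sigma_{v,m_v}.
\]
Here $\pi_v$ is the \emph{pad cell}, the $\sigma_{v,j}$ are \emph{stations}, and the \emph{event cell} $\eta_{v,j}$ belongs to the $j$th event of $v$. There are $n$ pad cells, $2P$ event cells and $2P+n$ stations, so $M=2n+4P$ cells in total. Every event cell of $v$ lies between two stations of $v$. Since $l$ and $r$ are monotone, the edges start in the order $e_1,\dots,e_P$ along the line and end in the same order, and each edge starts before it ends because $l(e)<r(e)$.

A long interval \emph{covering} the cells $[a,a+1],\dots,[b,b+1]$ is the interval $[a+\frac1{10},b+\frac9{10}]$. It contains the middle third of each of these cells, and two long intervals intersect if and only if they cover a common cell. The long intervals are the following (see Figure~\ref{fig:frame}).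
\begin{itemize}
\item For an edge $e$ with start cell $\eta$ and end cell $\eta'$, the interval $\alpha_e$ covers the cells from $\eta$ to the cell just before $\eta'$, and $\beta_e$ covers the cells from the cell just after $\eta$ to $\eta'$.
\item There are $\gamma$ \emph{global} intervals covering all cells.
\item For a node $v$, the \emph{gate} $J_v$ covers the cells from $\sigma_{v,0}$ to $\sigma_{v,m_v}$, that is, the block of $v$ without $\pi_v$. The gates are pairwise disjoint.
\end{itemize}
The $2P+\gamma$ intervals of the first two kinds are the \emph{wires}. For a cell $q$, let $X_q$ be the set of wires covering $q$, let $h_q$ be the number of edges both of whose wires cover $q$, and let $\mu_q$ be the number of long intervals covering $q$.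

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.66cm,y=0.42cm]
\foreach \a in {2,4,8,10,14,16} \fill[black!12] (\a,0.3) rectangle (\a+1,8.6);
\foreach \a in {0,...,18} \draw[black!30] (\a,0.3) -- (\a,8.6);
\foreach \a/\b in {0/\pi_1,1/\sigma,2/{e_1^+},3/\sigma,4/{e_2^+},5/\sigma,6/\pi_2,7/\sigma,8/{e_3^+},9/\sigma,10/{e_1^-},11/\sigma,12/\pi_3,13/\sigma,14/{e_2^-},15/\sigma,16/{e_3^-},17/\sigma}
  \node at (\a+0.5,-0.3) {\scriptsize $\b$};
\foreach \a/\b/\c/\d in {0.1/17.9/8/g,3.1/10.9/6/\beta_1,4.1/13.9/5/\alpha_2,9.1/16.9/2/\beta_3}
  \draw[line width=2pt] (\a,\c) node[left] {\scriptsize $\d$} -- (\b,\c);
\foreach \a/\b/\c/\d in {2.1/9.9/7/\alpha_1,5.1/14.9/4/\beta_2,8.1/15.9/3/\alpha_3}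
  \draw[line width=0.6pt] (\a,\c) node[left] {\scriptsize $\d$} -- (\b,\c);
\foreach \a/\b/\d in {1.1/5.9/J_1,7.1/11.9/J_2,13.1/17.9/J_3}
  \draw[dashed,line width=0.8pt] (\a,1) node[left] {\scriptsize $\d$} -- (\b,1);
\end{tikzpicture}
\caption{The long intervals for the triangle with edges $e_1=12$, $e_2=13$, $e_3=23$ and one global wire $g$. Columns are cells. Shaded columns are event cells, where $e_i^+$ is the start and $e_i^-$ the end of $e_i$; columns marked $\sigma$ are stations, and $\pi_v$ is the pad cell of node $v$. The wires of $e_i$ are $\alpha_i,\beta_i$, and the dashed intervals are the gates. The thick wires are the seeds for the orientation $1\to2\to3\to1$.}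
\label{fig:frame}
\end{figure}

\begin{lemma}\label{lem:frame}
\begin{itemize}
\item[(a)] Let $q$ be a station or a pad cell, with $i$ starts and $j$ ends to its left. Then $j\le i$, and $X_q$ consists of the global wires and both wires of each of $e_{j+1},\dots,e_i$. So $h_q=i-j$ and $|X_q|=2h_q+\gamma$.
\item[(b)] Let $q$ be the event cell of $e$ at $v$. Then $X_q$ consists of the global wires, $h_q\le P-1$ complete pairs, and one wire of $e$, namely $\alpha_e$ if $v=l(e)$ and $\beta_e$ if $v=r(e)$. So $|X_q|=2h_q+\gamma+1$.
\item[(c)] $X_{\pi_v}=X_{\sigma_{v,0}}$.
\item[(d)] Every wire covers a station, and every wire that meets $J_v$ covers a station of $v$.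
\item[(e)] $\gamma\le\mu_q\le 2P+\gamma+1$ for every cell $q$.
\end{itemize}
\end{lemma}

\begin{proof}
The cells strictly between the start cell and the end cell of $e$ are covered by both wires of $e$, the start cell only by $\alpha_e$, the end cell only by $\beta_e$, and all other cells by neither. This gives (b), and it gives (a) because the edges that have started are $e_1,\dots,e_i$ and those that have ended are $e_1,\dots,e_j$. No event lies between $\pi_v$ and $\sigma_{v,0}$, so (c) follows from (a). The cell after the start cell of $e$ is a station covered by $\alpha_e$ and $\beta_e$, which gives the first part of (d). Every wire covers at least two consecutive cells, so a wire covering an event cell of $v$ also covers one of the two adjacent stations of $v$. Part (e) follows from (a) and (b), since a cell is covered by at most one gate.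
\end{proof}

\subsection*{Small vertices}
A \emph{cluster} is a set of vertices placed on one point in the middle third of a cell $q$; distinct clusters use distinct points. A vertex of a cluster is adjacent exactly to the other vertices of its cluster and to the $\mu_q$ long intervals covering $q$. (Short, pairwise different intervals around the point give the same graph.) The vertices of clusters are \emph{small}. Each cluster has one of four types, with the following location and intended threshold, where $h=h_q$.
\begin{center}
\begin{tabular}{llll}
type & cell $q$ & long neighbors & threshold\\ \hline
reader & event cell & $2h+\gamma+2$ & $h+\gamma+1$\\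
amplifier & station & $2h+\gamma+1$ & $h+\gamma+1$\\
booster & $\sigma_{v,0}$ & $2h+\gamma+1$ & $h+\gamma$\\
late & any & $\mu_q$ & $\mu_q$
\end{tabular}
\end{center}
Readers, amplifiers and boosters are called \emph{early}. The budget is $k=P+\gamma$, and the intended seeds are the global wires and one wire of each edge. These supply $h+\gamma$ active wires in every cell, and one more in an event cell whose protruding wire is a seed.

Readers and late vertices were explained in Section~\ref{sec:small}. The gate $J_v$ tests the demand of $v$ by counting active readers. The test is meaningful only if no further wire over the block of $v$ is activated before it, since such a wire would falsify the readings. For this reason the amplifiers, which play the part of the points in Example~\ref{ex:station}, need one active neighbor more than the seeds supply; the gate provides it. But the amplifiers and late vertices under $J_v$ inflate its threshold far beyond the number of readers. The boosters, which are activated by the seeds alone, fill this gap. Boosters are also adjacent to wires, where they must be offset by late vertices, and these must not be adjacent to $J_v$, or they would undo the effect of the boosters. This is the purpose of the pad cell, which has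 the same wires as $\sigma_{v,0}$ but lies outside $J_v$.

\begin{example}\label{ex:triangle}
In Figure~\ref{fig:frame} the seeds are $g,\beta_1,\alpha_2,\beta_3$, and a reader has threshold $h+2$.
\begin{center}
\begin{tabular}{l|cccccc}
event cell & $e_1^+$ & $e_2^+$ & $e_3^+$ & $e_1^-$ & $e_2^-$ & $e_3^-$\\ \hline
node & $1$ & $1$ & $2$ & $2$ & $3$ & $3$\\
$h+2$ & $2$ & $3$ & $4$ & $4$ & $3$ & $2$\\
seeds covering the cell & $1$ & $3$ & $3$ & $4$ & $2$ & $2$
\end{tabular}
\end{center}
The seeds activate the readers in the cells $e_2^+$, $e_1^-$, $e_3^-$ and in no other event cell. These are the incoming edges of the nodes $1$, $2$, $3$.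
\end{example}

\subsection*{Five conditions}
Let $G$ be the interval graph formed by the long intervals and some collection of clusters, let $t$ be a threshold function on $G$, and let $r$ be an upper bound for the sizes of all clusters. For a node $v$, let $W_v$ be the number of wires meeting $J_v$, let $K_v$ be the number of boosters in $\sigma_{v,0}$, and for a set $F$ of edges at $v$ let $R_v(F)$ be the number of readers in the event cells of $v$ that belong to edges of $F$. For a wire $w$, let $W_w$, $G_w$, $E_w$, $L_w$ be the numbers of wires, gates, early vertices and late vertices adjacent to $w$, so that $\deg w=W_w+G_w+E_w+L_w$. For a station $q$, let $a_q$ be its number of amplifiers. Note that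
\begin{equation}\label{eq:trivial}
W_v\le 2P+\gamma,\qquad W_w\le 2P+\gamma-1,\qquad G_w\le n .
\end{equation}
The conditions are required for all nodes $v$, all sets $F$ of edges at $v$, all wires $w$ and all stations $q$ covered by $w$.
\begin{itemize}
\item[(S)] Every small vertex has the threshold given in the table.
\item[(G1)] If $c_v(F)\ge\theta_v$, then $K_v+R_v(F)\ge t(J_v)$.
\item[(G2)] If $c_v(F)\le\theta_v-1$, then $W_v+K_v+R_v(F)<t(J_v)$.
\item[(W1)] $E_w+G_w\ge t(w)$.
\item[(W2)] $W_w+G_w+E_w-a_q+2kr<t(w)$.
\end{itemize}
Condition (W2) says that a wire stays below its threshold when it misses its late neighbors and the amplifiers of one station. The term $2kr$ allows for at most $k$ seeds placed inside clusters, which can spoil at most $kr$ amplifiers and at most $kr$ late vertices.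

\begin{proposition}\label{prop:correct}
If $(G,t)$ satisfies \textup{(S), (G1), (G2), (W1), (W2)}, then the instance has a valid orientation if and only if $G$ has a target set of size at most $k=P+\gamma$.
\end{proposition}

\section{Proof of Proposition~\ref{prop:correct}}\label{sec:correct}

A set consisting of all global wires and exactly one wire of each edge is called a \emph{selection}. Selections have size $k$, and they correspond bijectively to orientations: $e$ is directed into $l(e)$ if $\alpha_e$ is selected and into $r(e)$ if $\beta_e$ is selected. By Lemma~\ref{lem:frame}(a),(b), a selection $S$ satisfies
\begin{equation}\label{eq:selection}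
|S\cap X_q|=
\begin{cases}
h_q+\gamma+1 & \text{if $q$ is the event cell of $e$ at $v$ and $e$ is directed into $v$,}\\
h_q+\gamma & \text{otherwise.}
\end{cases}
\end{equation}

\begin{lemma}\label{lem:complete}
The selection $S$ of a valid orientation is a target set.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:block}(a), adding vertices to $S$ in five stages. First add the boosters and the readers of edges directed into their node; by \eqref{eq:selection} and (S) they reach their thresholds with neighbors in $S$. Second, add the gates: if $F$ is the set of edges directed into $v$, then $c_v(F)\ge\theta_v$, and $J_v$ has $K_v+R_v(F)\ge t(J_v)$ neighbors from the first stage by (G1). Third, add the amplifiers and the remaining readers, each of which now has $h_q+\gamma$ selected wires and its gate. Fourth, add the remaining wires; all their early neighbors and adjacent gates have been added, which suffices by (W1). Fifth, add the late vertices, all of whose $\mu_q$ long neighbors have been added.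
\end{proof}

For the converse let $S$ be a target set with $|S|\le k$. At this point $S$ may contain gates, small vertices, or both wires of an edge. We show that $S$ is a selection and that its orientation is valid. The first step is the general form of Example~\ref{ex:station}.

\begin{lemma}\label{lem:station}
For every station $q$ we have $|S\cap X_q|\ge h_q+\gamma$.
\end{lemma}

\begin{proof}
Suppose that $|S\cap X_q|\le h_q+\gamma-1$. Then $Y=X_q\setminus S$ is nonempty, as $|X_q|=2h_q+\gamma$. Let $U$ be the union of $Y$, the amplifier clusters of $q$ that are disjoint from $S$, and the late clusters that are disjoint from $S$ and lie in a cell covered by a wire of $Y$. Then $U\cap S=\emptyset$. We count neighbors outside $U$.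

An amplifier in $U$ has its cluster in $U$, so its neighbors outside $U$ are the wires in $S\cap X_q$ and the gate, at most $h_q+\gamma$ vertices, fewer than its threshold $h_q+\gamma+1$. A late vertex in $U$, in a cell $q'$, has its cluster and one of its long neighbors in $U$, so it has at most $\mu_{q'}-1$ neighbors outside $U$. Let $w\in Y$. At most $k$ clusters meet $S$, so at most $kr$ amplifiers of $q$ and at most $kr$ late neighbors of $w$ lie outside $U$. Hence $w$ has at most $W_w+G_w+E_w-(a_q-kr)+kr$ neighbors outside $U$, fewer than $t(w)$ by (W2). So $U$ is blocking, contrary to Lemma~\ref{lem:block}(b).
\end{proof}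

The next step generalizes Example~\ref{ex:three}; it is the only place where the first-in-first-out order is used.

\begin{lemma}\label{lem:selection}
The set $S$ is a selection.
\end{lemma}

\begin{proof}
Put $z_i=|S\cap\{\alpha_{e_i},\beta_{e_i}\}|-1$, $F_0=0$ and $F_i=z_1+\dots+z_i$. Let $\delta\ge0$ be the number of global wires not in $S$, and let $o\ge0$ be the number of elements of $S$ that are not wires. Say that a station has \emph{state} $(j,i)$ if $j$ ends and $i$ starts lie to its left. By Lemma~\ref{lem:frame}(a), such a station $q$ has $|S\cap X_q|=(F_i-F_j)+h_q+\gamma-\delta$, so Lemma~\ref{lem:station} gives
\begin{equation}\label{eq:state}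
F_i-F_j\ge\delta\ge0\qquad\text{for every state $(j,i)$ of a station.}
\end{equation}
The station $\sigma_{1,0}$ has state $(0,0)$, so $\delta=0$. Then $|S|=P+F_P+\gamma+o\le P+\gamma$ gives $F_P\le -o\le0$.

Let $j<P$. The station just before the end cell of $e_{j+1}$ has state $(j,i)$ with $i>j$, because $e_{j+1}$ has started. So each $j<P$ has some $i>j$ with $F_j\le F_i$, and iterating gives $F_j\le F_P$. Let $i\ge1$. The station just after the start cell of $e_i$ has state $(j,i)$ with $j<i$, because $e_i$ has not ended. So each $i\ge1$ has some $j<i$ with $F_i\ge F_j$, and iterating gives $F_i\ge F_0=0$. Thus $0\le F_i\le F_P\le -o\le 0$ for all $i$. All $F_i$ vanish, hence all $z_i$ vanish, and $o=0$.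
\end{proof}

\begin{lemma}\label{lem:valid}
The orientation given by the selection $S$ is valid.
\end{lemma}

\begin{proof}
Suppose that the set $F$ of edges directed into some node $v$ has $c_v(F)\le\theta_v-1$. Let $Y$ be the set of wires outside $S$ that meet $J_v$. Let $U$ consist of $J_v$, the wires of $Y$, all amplifiers in stations of $v$, all readers of $v$ belonging to edges outside $F$, and all late vertices in cells covered by $J_v$ or by a wire of $Y$. Since $S$ consists of wires, $U\cap S=\emptyset$. Every cluster lies inside $U$ or is disjoint from it. In a cell $q$ covered by $J_v$, the long intervals outside $U$ are those in $S\cap X_q$.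

An amplifier or reader in $U$, in a cell $q$, has exactly $|S\cap X_q|=h_q+\gamma$ neighbors outside $U$ by \eqref{eq:selection}, fewer than its threshold. A late vertex in $U$ has a long neighbor in $U$, hence at most $\mu_q-1$ neighbors outside $U$. The neighbors of $J_v$ outside $U$ are wires, boosters and readers of edges in $F$, at most $W_v+K_v+R_v(F)<t(J_v)$ by (G2). A wire $w\in Y$ covers a station $q$ of $v$ by Lemma~\ref{lem:frame}(d). All amplifiers of $q$ and all late neighbors of $w$ lie in $U$, so $w$ has at most $W_w+G_w+E_w-a_q<t(w)$ neighbors outside $U$ by (W2). So $U$ is blocking, contrary to Lemma~\ref{lem:block}(b).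
\end{proof}

Lemmas~\ref{lem:complete}--\ref{lem:valid} prove Proposition~\ref{prop:correct}.

\section{Majority thresholds}\label{sec:majority}

We now choose the clusters so that $t(v)=\lceil\deg(v)/2\rceil$ satisfies the five conditions. For an integer $a$ we have $a\ge\lceil d/2\rceil$ if and only if $a\ge d/2$, so all comparisons can be made with half the degree.

\begin{proof}[Proof of Theorem~\ref{thm:majority}]
Given an instance of \textsc{FIFO-Orientation}, take $\gamma=1$, call the global wire $g$, and put
\[
k=P+1,\qquad T=P+n+2,\qquad N=R=10T^2,\qquad s=2P,\qquad r=2P+3 .
\]

\medskip\noindent\emph{Cluster sizes and \textup{(S)}.} Readers and boosters are single vertices, amplifiers come in pairs, and late clusters in a cell $q$ have size $\mu_q$ or $\mu_q+1$. A reader has degree $2h+3$ and threshold $h+2$. An amplifier has degree $(2h+2)+1$ and threshold $h+2$. A booster has degree $2h+2$ and threshold $h+1$. A late vertex has degree $2\mu_q-1$ or $2\mu_q$ and threshold $\mu_q$. This is (S) for $\gamma=1$. By Lemma~\ref{lem:frame}(e), $\mu_q\le 2P+2$, so all clusters have size at most $r$. (Without $g$, a booster would need threshold $h$ with at least $2h+1$ neighbors, which majority does not allow.)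

\medskip\noindent\emph{Numbers of small vertices.}
\begin{itemize}
\item The event cell of $e$ at $v$ gets $c_v(e)R$ readers and $c_v(e)R$ late vertices.
\item Every station gets $N$ amplifiers ($N$ is even) and $N-s$ late vertices.
\item The station $\sigma_{v,0}$ gets $K_v$ boosters and the pad cell $\pi_v$ gets $K_v$ late vertices, where
\[
K_v=2c(v)R+(m_v+1)(2N-s)-(2\theta_v-1)R .
\]
\end{itemize}
The value of $K_v$ places the threshold of $J_v$ midway between $K_v+(\theta_v-1)R$ and $K_v+\theta_vR$, up to the contribution of the wires. The deficit $s$ in each station gives a wire a small surplus of early over late neighbors, which pays for the wires adjacent to it.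

From $c(v)\ge\theta_v$ we get $K_v\ge R$. The numbers of late vertices can be realized with clusters of sizes $\mu$ and $\mu+1$, where $\mu=\mu_q$. Indeed, write an integer $m\ge\mu(\mu-1)$ as $m=a\mu+b$ with $0\le b<\mu$; then $a\ge\mu-1\ge b$ and $m=(a-b)\mu+b(\mu+1)$. Here $\mu(\mu-1)\le(2P+2)^2\le4T^2$, and each prescribed number is at least $10T^2-2T\ge4T^2$. Since $c(v)\le6$ and $m_v\le3$, every cell has $O(T^2)$ small vertices, and there are $M\le4T$ cells. So $G$ and its interval representation are computed in polynomial time. The wire $g$ meets every long interval and contains every point, so it is universal.

\medskip\noindent\emph{Gates.} The gate $J_v$ is adjacent to $W_v$ wires, $c(v)R$ readers, $K_v$ boosters, $(m_v+1)N$ amplifiers and $c(v)R+(m_v+1)(N-s)$ late vertices. By the definition of $K_v$,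
\[
\deg J_v=W_v+K_v+2c(v)R+(m_v+1)(2N-s)=W_v+2K_v+(2\theta_v-1)R,
\]
so $\frac12\deg J_v=K_v+\theta_vR-\frac12(R-W_v)$. We have $R_v(F)=c_v(F)R$ and $W_v\le2P+1<R$. If $c_v(F)\ge\theta_v$, then $K_v+R_v(F)\ge K_v+\theta_vR\ge\frac12\deg J_v$, which is (G1). If $c_v(F)\le\theta_v-1$, then
\[
W_v+K_v+R_v(F)\le K_v+\theta_vR-(R-W_v)<\tfrac12\deg J_v,
\]
which is (G2).

\medskip\noindent\emph{Wires.} Let the wire $w$ cover $\nu_w$ stations; then $1\le\nu_w\le2P+n$ by Lemma~\ref{lem:frame}(d). In each event cell the late vertices are as many as the readers. By Lemma~\ref{lem:frame}(c), $w$ is adjacent to the boosters of $\sigma_{v,0}$ if and only if it is adjacent to the equally many late vertices of $\pi_v$. In each station the late vertices are $s$ fewer than the amplifiers. Hence $L_w=E_w-s\nu_w$ and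
\[
\tfrac12\deg w=E_w+\tfrac12(W_w+G_w)-\tfrac12 s\nu_w .
\]
Therefore $E_w+G_w-\frac12\deg w=\frac12(G_w+s\nu_w-W_w)\ge0$, since $s\nu_w\ge 2P\ge W_w$ by \eqref{eq:trivial}. This is (W1). For (W2) we have $a_q=N$ and
\[
\tfrac12\deg w-(W_w+G_w+E_w-N+2kr)=N-\tfrac12(W_w+G_w)-\tfrac12s\nu_w-2kr .
\]
Now $\frac12(W_w+G_w)\le\frac12(2P+n)\le T$, $\ \frac12s\nu_w\le P(2P+n)\le2T^2$, and $2kr=2(P+1)(2P+3)\le4T^2$. The right side is at least $10T^2-T-2T^2-4T^2>0$.

By Proposition~\ref{prop:correct}, the map sending the instance to $(G,k)$ is a polynomial-time reduction, and Lemma~\ref{lem:fifo} completes the proof.
\end{proof}

\section{Thresholds close to $\rho\deg$}\label{sec:general}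

Let $\rho$ and $\varphi$ be as in Theorem~\ref{thm:general}. Three things change. First, the thresholds in (S) are no longer produced by clusters of evident sizes; we find the sizes by a discrete intermediate value argument. Enlarging a cluster can only raise the threshold, so the threshold of a single vertex must not exceed the intended one, and this requires many global wires when $\rho$ is close to $1$. Second, late and early neighbors of a wire must be balanced in the ratio $(1-\rho):\rho$ instead of $1:1$, and only up to rounding errors of the order of a cluster size. Third, the reduction has no direct access to $\rho$. It will use a rational $\lambda$ read off from $\varphi$, accurate enough that $\lambda d$ approximates $\varphi(d)$ with bounded error for all degrees $d$ that occur.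

Fix an integer $B$ with $2/B\le\min(\rho,1-\rho)$. It depends only on $\rho$ and is a constant of the reduction.

\begin{lemma}\label{lem:cluster}
Let $y\ge0$ and $\tau\ge\varphi(y)$ be integers. There is a smallest $d\ge y$ with $\varphi(d)=\tau$, and $d\le B(\tau+1)$. In a cluster of size $d-y+1$ with $y$ long neighbors every vertex has threshold exactly $\tau$, and the size is at most $B(\tau+1)+1$.
\end{lemma}

\begin{proof}
Since $\varphi(d)\ge\rho d-1$, the function $\varphi$ is unbounded. It moves in steps $0$ or $1$, so the sequence $\varphi(y),\varphi(y+1),\dots$ takes every integer value $\tau\ge\varphi(y)$. From $\rho d-1\le\varphi(d)=\tau$ we get $d\le(\tau+1)/\rho\le B(\tau+1)$. A vertex of the cluster has degree $y+(d-y)=d$.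
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Given an instance of \textsc{FIFO-Orientation} with $M=2n+4P$ cells, define
\begin{align*}
\gamma&=B(2P+4), \qquad k=P+\gamma,\qquad r=B(2P+\gamma+2)+1,\\
s&=2P+\gamma+n+2B,\qquad R=4r+2P+\gamma+4,\\
N&=2BR+Bs+(s+r)M+(2P+\gamma+n)+2kr+3,\\
Q&=2P+\gamma+M(1+B)(N+2R+r),\\
D&=2P+\gamma+n+Q+n(1+B)B(Q+2+r).
\end{align*}
These integers are polynomial in $n+P$ and depend on $\rho$ only through $B$. The numbers $s,R,N$ have the same roles as in Section~\ref{sec:majority}, each being large enough to absorb the errors caused by the earlier constants; $Q$ will bound the number of neighbors of a gate other than boosters, and $D$ will bound $|V(G)|$.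

\medskip\noindent\emph{The rational surrogate.} Compute $\varphi(D)$ and put $\lambda=\varphi(D)/D$ and $\kappa=(1-\lambda)/\lambda$. Then $|\lambda-\rho|\le1/D\le1/B$, so
\[
\tfrac1B\le\lambda\le1-\tfrac1B,\qquad \tfrac1B\le\kappa\le B .
\]
For $0\le d\le D$ we have $|\varphi(d)-\lambda d|\le|\varphi(d)-\rho d|+d\,|\rho-\lambda|\le1+d/D$, that is,
\begin{equation}\label{eq:lambda}
|\varphi(d)-\lambda d|\le2\qquad(0\le d\le D).
\end{equation}
There is no circularity: $D$ is fixed before $\lambda$, and the bound $|V(G)|\le D$ below uses only the displayed bounds on $\lambda$ and $\kappa$.

\medskip\noindent\emph{Cluster sizes and \textup{(S)}.} For each cell $q$ and each type allowed in $q$, let $y=\mu_q$ and let $\tau$ be the intended threshold from the table in Section~\ref{sec:frame}. We claim that $\varphi(y)\le\tau$. For the early types, $\varphi(y)\le\rho y+1\le\rho\gamma+(y-\gamma)+1$, so it suffices that $(1-\rho)\gamma\ge (y-\gamma)+1-(\tau-\gamma)=y-\tau+1$. The quantity $y-\tau+1$ equals $h+2$ for readers, $h+1$ for amplifiers and $h+2$ for boosters, and $(1-\rho)\gamma\ge2(2P+4)\ge h+2$. For late vertices, $y\ge\gamma$ gives $(1-\rho)y\ge1$, so $\varphi(y)\le\rho y+1\le y=\tau$. All clusters of the given type in $q$ receive the size from Lemma~\ref{lem:cluster},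 which is found by evaluating $\varphi(y),\varphi(y+1),\dots$. Then (S) holds. Since $h\le P$ and $\mu_q\le2P+\gamma+1$, all $\tau$ are at most $2P+\gamma+1$, and all clusters have size at most $r$.

\medskip\noindent\emph{Numbers of small vertices.} The numbers of vertices of one type in one cell are multiples of a size between $1$ and $r$. So the smallest such multiple that is at least a given $x\geq 0$ lies in $[x,x+r)$, and the largest that is at most $x$ lies in $(x-r,x]$.
\begin{itemize}
\item The event cell of $e$ at $v$ gets the smallest possible number $E\ge c_v(e)R$ of readers and the largest possible number $\ell\le\kappa E$ of late vertices.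
\item Every station gets the smallest possible number $E\ge N$ of amplifiers and the largest possible number $\ell\le\kappa E-s$ of late vertices. Here $\kappa E-s\ge N/B-s\ge0$.
\item Let $A_v$ be the number of neighbors of $J_v$ other than boosters, which is determined by the two previous items. The station $\sigma_{v,0}$ gets the smallest possible number $K_v$ of boosters with
\begin{equation}\label{eq:Klow}
(1-\lambda)K_v\ge\lambda A_v+2-\theta_vR .
\end{equation}
The right side is positive, since $\lambda A_v\ge N/B\ge2R\ge\theta_vR$. So $K_v>0$, and removing one booster cluster violates \eqref{eq:Klow}, which gives
\begin{equation}\label{eq:Kup}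
(1-\lambda)K_v<\lambda A_v+2-\theta_vR+r .
\end{equation}
\item The pad cell $\pi_v$ gets the largest possible number $\ell\le\kappa K_v$ of late vertices.
\end{itemize}

\medskip\noindent\emph{Size.} An event cell has fewer than $2R+r$ readers, a station fewer than $N+r$ amplifiers, and $\kappa\le B$. So each event cell or station contains at most $(1+B)(N+2R+r)$ small vertices other than boosters, and all these cells together contain at most $Q-(2P+\gamma)$. Hence $A_v\le Q$. By \eqref{eq:Kup} and $1-\lambda\ge1/B$ we get $K_v\le B(Q+2+r)$, and $\pi_v$ contains at most $BK_v$ late vertices. Adding the $2P+\gamma+n$ long intervals gives $|V(G)|\le D$. So \eqref{eq:lambda} applies to all degrees. The construction uses only the rational $\lambda$, the integers above and values of $\varphi$ at polynomially bounded arguments, so it runs in polynomial time.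

\medskip\noindent\emph{Gates.} We have $\deg J_v=A_v+K_v$. If $c_v(F)\ge\theta_v$, then $R_v(F)\ge\theta_vR$, and \eqref{eq:lambda} and \eqref{eq:Klow} give
\[
t(J_v)\le\lambda(A_v+K_v)+2\le K_v+\theta_vR\le K_v+R_v(F).
\]
This is (G1). If $c_v(F)\le\theta_v-1$, then $R_v(F)\le(\theta_v-1)R+3r$, because $|F|\le3$. By \eqref{eq:lambda} and \eqref{eq:Kup},
\[
t(J_v)\ge\lambda(A_v+K_v)-2>K_v+\theta_vR-r-4\ge K_v+(\theta_v-1)R+3r+W_v,
\]
where the last step uses $R=4r+2P+\gamma+4\ge4r+W_v+4$. This is (G2).

\medskip\noindent\emph{Wires.} For a wire $w$ put
\[
\Delta_w=E_w-\lambda(E_w+L_w)=\lambda(\kappa E_w-L_w),
\]
the surplus of early neighbors over the share of small neighbors that $w$ needs. Split all small vertices into $M$ groups: the vertices of one event cell; the amplifiers and late vertices of one station; the boosters of $\sigma_{v,0}$ together with the late vertices of $\pi_v$. By Lemma~\ref{lem:frame}(c), $w$ is adjacent to all or none of the vertices of a group. An adjacent group with $E$ early and $\ell$ late vertices contributes $\lambda(\kappa E-\ell)$ to $\Delta_w$, where $\kappa E-\ell\in[s,s+r)$ for a station group and $\kappa E-\ell\in[0,r)$ for the other groups. Since $w$ covers at least one station,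
\[
\lambda s\le\Delta_w\le(s+r)M .
\]
By \eqref{eq:trivial} and $B\lambda\ge1$ we have $\lambda s=\lambda(2P+\gamma+n)+2B\lambda\ge\lambda(W_w+G_w)+2$. Hence
\[
t(w)\le\lambda\deg w+2=E_w-\Delta_w+\lambda(W_w+G_w)+2\le E_w,
\]
which gives (W1). On the other hand $t(w)\ge\lambda(E_w+L_w)-2=E_w-\Delta_w-2$. For a station $q$ covered by $w$ we have
\[
a_q\ge N>(s+r)M+(2P+\gamma+n)+2kr+2\ge\Delta_w+W_w+G_w+2kr+2,
\]
so $W_w+G_w+E_w-a_q+2kr<E_w-\Delta_w-2\le t(w)$. This is (W2).

Proposition~\ref{prop:correct} and Lemma~\ref{lem:fifo} complete the proof.
\end{proof}

\begin{remark}
Each hypothesis of Theorem~\ref{thm:general} has a definite place in the proof. The condition $\rho<1$ makes the early types possible through $(1-\rho)\gamma\ge h+2$; for $t=\deg$ a booster, having at least $2h+\gamma+1$ neighbors, cannot have threshold $h+\gamma$. The condition $\rho>0$ makes $\varphi$ unbounded and bounds the cluster sizes in Lemma~\ref{lem:cluster}; for $\rho=0$ the inequality $|\varphi(d)-\rho d|\le1$ bounds all thresholds by $1$, which is a polynomial case. The steps $0$ or $1$ guarantee that no intended threshold is skipped. The bound $|\varphi(d)-\rho d|\le1$ yields \eqref{eq:lambda}, and the computability of $\varphi$ is used for $\lambda$, for the cluster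 sizes and for membership in NP.
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Assignment of master's thesis},
\texttt{https://dspace.cvut.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10467/\allowbreak 108879/\allowbreak F8-DP-2023-\allowbreak Dvorak-Michal-\allowbreak thesis.pdf\allowbreak ?sequence=-1\allowbreak \&isAllowed=y}.

\bibitem{lichtenstein}
Lichtenstein, \emph{Planar formulae and their uses}, SIAM J. Comput. 11, 1982.

\bibitem{schnyder}
Schnyder, SODA 1990.

\end{thebibliography}
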